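
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}


\title{Four-cycle ideals of contingency tables with structural zeros need not be radical}

\begin{abstract}
Let $\mathcal X_0$ be a set of structural zeros in an $m\times l$ contingency table, and let $\mathcal I_4^{\mathcal X_0}$ be the ideal generated by the binomials of all basic $2\times2$ moves that avoid $\mathcal X_0$. It was conjectured that this ideal is always radical. We give a $6\times 6$ counterexample, valid over every field. In characteristic zero we show further that the ideal is radical for every $\mathcal X_0$ if $\min(m,l)\le4$, that for all $m,l\ge6$ it fails to be radical for some $\mathcal X_0$, and that the nilpotency index of the nilradical of the quotient ring is unbounded as $m$, $l$ and $\mathcal X_0$ vary. The case $\min(m,l)=5$ is not settled here.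
\end{abstract}

\section{The question and the answer}

Consider $m\times l$ tables of nonnegative integers with prescribed row sums and column sums, in which the cells of a set $\mathcal X_0\subseteq[m]\times[l]$, the \emph{structural zeros}, are forced to be $0$. The simplest way to pass from one such table to another is a \emph{basic move}: choose rows $i\ne i'$ and columns $j\neq j'$ such that none of $(i,j),(i,j'),(i',j),(i',j')$ lies in $\mathcal X_0$, add $1$ at $(i,j)$ and $(i',j')$, and subtract $1$ at $(i,j')$ and $(i',j)$. All entries must stay nonnegative. Which tables can be connected by basic moves?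

Algebra records this as follows. Let $k$ be a field. Identify the cell $(i,j)$ with the edge $\{i,j\}$ of the complete bipartite graph $\mathcal K_{m,l}$ on row vertices $[m]$ and column vertices $[l]$, and take one variable $x_{ij}$ for each edge of $\mathcal K_{m,l}\setminus\mathcal X_0$. A table becomes a monomial, with the entries as exponents. A basic move corresponds to a $4$-cycle of $\mathcal K_{m,l}\setminus\mathcal X_0$ and to the binomial $x_{ij}x_{i'j'}-x_{ij'}x_{i'j}$. Let $\mathcal I_4^{\mathcal X_0}$ be the ideal generated by the binomials of all $4$-cycles of $\mathcal K_{m,l}\setminus\mathcal X_0$. Two tables $u,v$ are connected by basic moves if and only if $u-v\in\mathcal I_4^{\mathcal X_0}$, where $u,v$ are read as monomials (Lemma~\ref{lem:moves}). The ideal $\mathcal I_4^{\mathcal X_0}$ is contained in the toric ideal of the independence model with structural zeros, that is, in the kernel of $x_{ij}\mapsto s_it_j$. This kernel is spanned by all differences of two monomials with equal row and column sums.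

If $\mathcal X_0=\emptyset$, the two ideals coincide (Remark~\ref{rem:complete}), so $\mathcal I_4^{\emptyset}$ is prime. With structural zeros this changes. For $m=l=3$ and $\mathcal X_0$ the diagonal, the graph is a hexagon. It has no $4$-cycle, so the ideal is $0$, while the toric ideal contains $x_{12}x_{23}x_{31}-x_{13}x_{21}x_{32}$. One more row already destroys primality (Example~\ref{ex:helper}). The next property to ask for is radicality.

\medskip
\noindent\textbf{Conjecture} \cite{SZ}. \emph{Let $\operatorname{char}k=0$. For all $m,l\ge1$ and all $\mathcal X_0\subseteq[m]\times[l]$, the ideal $\mathcal I_4^{\mathcal X_0}$ is radical.}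
\medskip

In terms of tables this is plausible. We shall see (Proposition~\ref{prop:criterion}) that in characteristic zero the ideal is radical if and only if the following holds: whenever moves connect $u^2$ with $uv$ and $uv$ with $v^2$, they connect $u$ with $v$. (Multiplying monomials means adding tables.) One would guess that if a move-path exists after doubling, it can be split into a path for one copy. The guess is wrong: two copies of a table can help each other.

\begin{theorem}\label{thm:A}
Let $m=l=6$, name the rows $a,b,p,c,r,s$ and the columns $1,\dots,6$, and let the allowed cells be those marked $*$ in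
\[
\begin{array}{c|cccccc} &1&2&3&4&5&6\\\hline a&*&*&*&*&\cdot&\cdot\\ b&\cdot&*&\cdot&*&*&\cdot\\ p&*&*&\cdot&\cdot&*&*\\ c&*&\cdot&\cdot&*&\cdot&*\\ r&*&\cdot&*&\cdot&\cdot&\cdot\\ s&\cdot&*&*&\cdot&\cdot&\cdot\end{array}
\]
so that all other cells form $\mathcal X_0$. Write $a_1$ for $x_{a1}$, etc., and put
\[
u=a_1b_4p_5c_6r_3s_2,\qquad v=a_1b_5p_6c_4r_3s_2,\qquad f=u-v .
\]
Then $f^2\in\mathcal I_4^{\mathcal X_0}$ and $f\notin\mathcal I_4^{\mathcal X_0}$ over every field $k$. In particular $\mathcal I_4^{\mathcal X_0}$ is not radical, and the conjecture is false.
\end{theorem}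

Let $G_0$ denote the bipartite graph of this $6\times6$ pattern. For a finite bipartite graph $G$ let $I_4(G)$ be the ideal generated by the binomials of its $4$-cycles, in the polynomial ring $R$ over $k$ with one variable per edge of $G$. Thus $I_4(\mathcal K_{m,l}\setminus\mathcal X_0)=\mathcal I_4^{\mathcal X_0}$.

\begin{theorem}\label{thm:B}
Let $\operatorname{char}k=0$.
\begin{enumerate}
\item[(1)] If $\min(m,l)\le4$, then $\mathcal I_4^{\mathcal X_0}$ is radical for every $\mathcal X_0\subseteq[m]\times[l]$.
\item[(2)] For all $m,l\ge6$ there is $\mathcal X_0\subseteq[m]\times[l]$ such that $\mathcal I_4^{\mathcal X_0}$ is not radical. More precisely, $I_4(G)$ is not radical whenever $G$ has an induced subgraph isomorphic to $G_0$.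
\item[(3)] For every $n\ge1$ there are $m,l$ and $\mathcal X_0\subseteq[m]\times[l]$ such that $R/\mathcal I_4^{\mathcal X_0}$ has a nilpotent element $g$ with $g^n\ne0$.
\end{enumerate}
\end{theorem}

The case $\min(m,l)=5$ is left undecided here.

Section~\ref{sec:counter} proves Theorem~\ref{thm:A} and parts (2) and (3) of Theorem~\ref{thm:B}. The rest is devoted to part (1). Section~\ref{sec:criterion} translates radicality into the statement about doubling. Section~\ref{sec:reductions} removes repeated rows and full rows. Section~\ref{sec:heights} handles families of $4$-cycles in which the moves are governed by a height function. Section~\ref{sec:four} combines these: after the reductions, a table with four columns becomes a tetrahedron, and the height function comes from a coherent orientation of its faces.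

\section{Moves and tokens}\label{sec:moves}

Throughout, $G$ is a finite bipartite graph. The vertices on one side are called rows, those on the other side columns, and $N(T)$ is the set of columns adjacent to the row $T$. The variable of the edge (cell) $(T,i)$ is $x_{Ti}$. For named rows such as $a$ we write $a_1$ for $x_{a1}$. The exponent of $x_{Ti}$ in a monomial $u$ is $u_{Ti}$.

We picture a monomial $u$ as follows: each row $T$ carries $u_{Ti}$ \emph{tokens} at the column $i$, for each $i\in N(T)$. A \emph{move} replaces $w\,x_{Ti}x_{T'j}$ by $w\,x_{Tj}x_{T'i}$, where $w$ is a monomial, $T\ne T'$, $i\neq j$, and $i,j\in N(T)\cap N(T')$. In this language the rows $T$ and $T'$ \emph{exchange} a token of $T$ at $i$ for a token of $T'$ at $j$. Write $u\sim v$ if finitely many moves turn $u$ into $v$. Moves are reversible, $u\sim v$ implies $wu\sim wv$, and equivalent monomials have equal row sums and equal column sums. Interchanging rows and columns changes nothing.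

\begin{lemma}\label{lem:moves}
For monomials $u,v$ we have $u-v\in I_4(G)$ if and only if $u\sim v$.
\end{lemma}

\begin{proof}
If $u\sim v$, then $u-v$ is a telescoping sum of differences of monomials related by one move, and each of these is, up to sign, a monomial times a generator. Conversely, $I_4(G)$ is spanned over $k$ by monomial multiples of the generators, that is, by differences of two monomials related by one move. So for each $\sim$-class $C$ the linear functional ``sum of the coefficients of the monomials in $C$'' vanishes on $I_4(G)$. If $u\not\sim v$, the functional of the class of $u$ takes the value $1$ on $u-v$.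
\end{proof}

\begin{lemma}\label{lem:induced}
Let $G'$ be an induced subgraph of $G$ and let $u$ be a monomial in the variables of $G'$. Then the monomials equivalent to $u$ are the same in $G$ and in $G'$.
\end{lemma}

\begin{proof}
A row or column whose sum in $u$ is $0$ keeps sum $0$ under moves. So every move in $G$ on a monomial equivalent to $u$ uses only rows and columns of $G'$, and since $G'$ is induced, the $4$-cycle used lies in $G'$.
\end{proof}

\begin{example}[a hexagon and a helper]\label{ex:helper}
Let $b,c,d$ be rows with column sets $\{1,2\},\{2,3\},\{1,3\}$. Any two of them share only one column, so there is no move at all, and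
\[
u=b_1c_2d_3,\qquad v=b_2c_3d_1
\]
are not equivalent. Now add a row $a$ with column set $\{1,2,3\}$. In $u$ it carries no token, so still $u\not\sim v$ (Lemma~\ref{lem:induced}). But if $a$ carries one token, it can walk around the hexagon:
\[
a_1\,b_1c_2d_3\;\to\;a_3\,b_1c_2d_1\;\to\;a_2\,b_1c_3d_1\;\to\;a_1\,b_2c_3d_1 .
\]
It exchanges in turn with $d$, $c$ and $b$, comes home, and leaves the hexagon rotated. Hence $a_1(u-v)\in I_4$, while neither factor lies in $I_4$, and $I_4$ is not prime.
\end{example}

Doubling is of no use for these $u,v$: since $a$ carries no token in $u$, it carries none in $u^2$. For a counterexample we look for a helper whose single token in $u$ does not suffice but whose two tokens in $u^2$ do.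

\section{The counterexample}\label{sec:counter}

\subsection{The relay and the switch}

In the graph $G_0$ of Theorem~\ref{thm:A}, the rows $b,p,c$ contain a hexagon on the columns $4,5,6$. Its two states are
\[
K=b_4p_5c_6\qquad\text{and}\qquad L=b_5p_6c_4 .
\]
The helper is $a$. It has no access to columns $5$ and $6$, so it cannot walk around as in Example~\ref{ex:helper}. Instead $b$ and $p$ share the extra column $2$, and $p$ and $c$ share the extra column $1$. The rotation can then be carried out as a relay:
\begin{equation}\label{eq:relay}
\begin{aligned}
a_1a_2\,b_4p_5c_6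
&\to a_1a_4\,b_2p_5c_6 &&(a_2b_4\to a_4b_2)\\
&\to a_1a_4\,b_5p_2c_6 &&(b_2p_5\to b_5p_2)\\
&\to a_2a_4\,b_5p_1c_6 &&(a_1p_2\to a_2p_1)\\
&\to a_2a_4\,b_5p_6c_1 &&(p_1c_6\to p_6c_1)\\
&\to a_1a_2\,b_5p_6c_4 &&(a_4c_1\to a_1c_4).
\end{aligned}
\end{equation}
So $a_1a_2K\sim a_1a_2L$. The relay uses two tokens of $a$, one at column $1$ and one at column $2$, and gives both back. One token is not enough for this route: when $p$ holds a token at $2$ that has to be changed into a token at $1$, the token of $a$ that started the relay is waiting at column $4$.

The rows $r,s$ form a switch that lets a single token of $a$ be at column $1$ or at column $2$: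
\begin{equation}\label{eq:switch}
\alpha:=a_1r_3s_2\;\to\;a_3r_1s_2\;\to\;a_2r_1s_3=:\beta .
\end{equation}
With $u=\alpha K$, one copy of $u$ can supply $a_1$ or $a_2$, but not both. Two copies can.

\subsection{Checking the counterexample}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The allowed column sets are
\[
a:\{1,2,3,4\},\quad b:\{2,4,5\},\quad p:\{1,2,5,6\},\quad c:\{1,4,6\},\quad r:\{1,3\},\quad s:\{2,3\}.
\]
The pairs of rows with two common columns are
\begin{gather*}
a\cap b=\{2,4\},\quad a\cap p=\{1,2\},\quad a\cap c=\{1,4\},\quad a\cap r=\{1,3\},\\
a\cap s=\{2,3\},\quad b\cap p=\{2,5\},\quad p\cap c=\{1,6\}.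
\end{gather*}
The other eight intersections have at most one element: $b\cap c=\{4\}$, $b\cap r=\emptyset$, $b\cap s=\{2\}$, $p\cap r=\{1\}$, $p\cap s=\{2\}$, $c\cap r=\{1\}$, $c\cap s=\emptyset$, $r\cap s=\{3\}$. Hence there are exactly seven $4$-cycles, with moves
\begin{equation}\label{eq:seven}
\begin{gathered}
a_2b_4\leftrightarrow a_4b_2,\quad a_1p_2\leftrightarrow a_2p_1,\quad a_1c_4\leftrightarrow a_4c_1,\quad a_1r_3\leftrightarrow a_3r_1,\\
a_2s_3\leftrightarrow a_3s_2,\quad b_2p_5\leftrightarrow b_5p_2,\quad p_1c_6\leftrightarrow p_6c_1 .
\end{gathered}
\end{equation}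
All moves in \eqref{eq:relay} and \eqref{eq:switch} are among them, so
\[
a_1a_2K\sim a_1a_2L,\qquad \alpha\sim\beta .
\]

\emph{$f^2\in\mathcal I_4^{\mathcal X_0}$.} We have $u=\alpha K$ and $v=\alpha L$, and $\alpha\beta$ is divisible by $a_1a_2$. Therefore $\alpha\beta K\sim\alpha\beta L$, and
\[
u^2=\alpha^2K^2\sim\alpha\beta K\cdot K\sim\alpha\beta L\cdot K\sim\alpha^2KL=uv,
\]
\[
uv=\alpha^2KL\sim\alpha\beta K\cdot L\sim\alpha\beta L\cdot L\sim\alpha^2L^2=v^2 .
\]
By Lemma~\ref{lem:moves}, $f^2=(u^2-uv)+(v^2-uv)\in\mathcal I_4^{\mathcal X_0}$.

\emph{$f\notin\mathcal I_4^{\mathcal X_0}$.} We compute the class of $u$. For each of the following monomials we list all those among the $14$ monomials in \eqref{eq:seven} that divide it.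
\begin{itemize}
\item $u_0=u=a_1b_4p_5c_6r_3s_2$: only $a_1r_3$, which leads to $u_1$.
\item $u_1=a_3b_4p_5c_6r_1s_2$: only $a_3r_1$ (back to $u_0$) and $a_3s_2$ (to $u_2$).
\item $u_2=a_2b_4p_5c_6r_1s_3$: only $a_2s_3$ (back to $u_1$) and $a_2b_4$ (to $u_3$).
\item $u_3=a_4b_2p_5c_6r_1s_3$: only $a_4b_2$ (back to $u_2$) and $b_2p_5$ (to $u_4$).
\item $u_4=a_4b_5p_2c_6r_1s_3$: only $b_5p_2$ (back to $u_3$).
\end{itemize}
So the class of $u$ is $\{u_0,\dots,u_4\}$. The relay gets stuck at $u_4$, where the missing factor is $a_1$. All five monomials contain $c_6$, while $v$ contains $c_4$ instead, so $u\not\sim v$. Lemma~\ref{lem:moves} gives $f=u-v\notin\mathcal I_4^{\mathcal X_0}$. The field played no role.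
\end{proof}

\subsection{Larger tables and higher nilpotency}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
If $G_0$ is an induced subgraph of $G$, then by Lemma~\ref{lem:induced} the monomials $u,v$ of Theorem~\ref{thm:A} still satisfy $u^2\sim uv\sim v^2$ and $u\not\sim v$ in $G$. By Lemma~\ref{lem:moves}, $(u-v)^2=(u^2-uv)+(v^2-uv)\in I_4(G)$ and $u-v\notin I_4(G)$. For $m,l\ge6$ place $G_0$ in a $6\times6$ corner of the table and let all other cells be structural zeros.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $G$ be the disjoint union of $n$ copies of $G_0$, in a $6n\times6n$ table. A $4$-cycle is connected, so every generator of $I_4(G)$ involves variables of one copy only. Hence $R/I_4(G)=B\otimes_k\cdots\otimes_kB$ with $n$ factors $B=R_0/I_4(G_0)$, where $R_0$ is the polynomial ring of $G_0$. Let $f_t$ be the class of $f$ in the $t$-th factor. Then $f_t^2=0$, and $f_1\cdots f_n=f\otimes\cdots\otimes f\ne0$ because $f\neq0$ in $B$ and $k$ is a field. Put $g=f_1+\dots+f_n$. Since $f_t^2=0$ for all $t$,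
\[
g^n=n!\,f_1\cdots f_n,\qquad g^{n+1}=0,
\]
and $n!\neq0$ in characteristic zero.
\end{proof}

\section{Radicality as a property of moves}\label{sec:criterion}

\begin{definition}
$G$ is \emph{good} if for all monomials $u,v$ of $G$, $u^2\sim uv\sim v^2$ implies $u\sim v$.
\end{definition}

\begin{proposition}\label{prop:criterion}
In characteristic $0$, the ideal $I_4(G)$ is radical if and only if $G$ is good.
\end{proposition}

One direction is the computation made for $G_0$. The content is the other one, where an arbitrary nilpotent element has to be excluded. Its support is first split into pieces on which the monoid of monomials modulo $\sim$ is cancellative. These pieces embed in groups, and group algebras of abelian groups in characteristic $0$ are reduced.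

\begin{proof}
If $G$ is not good, there are $u,v$ with $u^2\sim uv\sim v^2$ and $u\not\sim v$. By Lemma~\ref{lem:moves}, $(u-v)^2=(u^2-uv)+(v^2-uv)$ lies in $I_4(G)$ and $u-v$ does not, so $I_4(G)$ is not radical.

Conversely, let $G$ be good, and let $Q$ be the commutative monoid of monomials modulo $\sim$. By Lemma~\ref{lem:moves}, $R/I_4(G)$ is the monoid algebra $k[Q]$. Goodness says: if $a^2=ab=b^2$ in $Q$, then $a=b$.

\emph{Step 1. If $a,b\in Q$ satisfy $a^{n+1}=a^nb$ and $b^{n+1}=b^na$ for some $n\ge1$, then $a=b$.} By induction $a^nb^j=a^{n+j}$ and $b^na^j=b^{n+j}$ for all $j\ge0$. Let $M\ge 2n$ and consider a word $a^ib^j$ of length $i+j=M$. Either $i\ge n$ and the word equals $a^M$, or $j\ge n$ and it equals $b^M$. For the word $a^nb^{M-n}$ both hold, so $a^M=b^M$. Thus all words of length $M$ in $a,b$ agree, for every $M\ge2n$.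

Now let $M\ge1$ be minimal such that for each length $\ge M$ all words of that length agree. Suppose $M\ge2$, and take neighboring words $x=a^ib^j$, $y=a^{i-1}b^{j+1}$ with $i+j=M-1$, $i\ge1$. Then $x^2,xy,y^2$ are words of length $2(M-1)\ge M$, so they agree, and goodness gives $x=y$. Hence all words of length $M-1$ agree, contradicting minimality. So $M=1$, that is, $a=b$.

\emph{Step 2. Cancellative pieces.} Write $a\preceq b$ if $a$ divides some power $b^n$, $n\ge1$. This is a preorder. Call $a,b$ related if $a\preceq b\preceq a$, and let $Q_\alpha$ be the classes, partially ordered by $\preceq$. Both $a$ and $b$ divide $ab$, and if $a\preceq c$ and $b\preceq c$, then $ab\preceq c$. So the class of $ab$ is the join of the classes of $a$ and $b$. In particular each $Q_\alpha$ is closed under multiplication.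

Each $Q_\alpha$ is cancellative. Indeed let $ac=bc$ with $a,b,c\in Q_\alpha$. Since $c\preceq a$, we have $a^n=cd$ for some $n\ge1$ and $d\in Q$, so
\[
a^{n+1}=acd=bcd=a^nb .
\]
In the same way $b^{n'}=cd'$ for some $n'\geq 1$, $d'\in Q$, and $b^{n'+1}=bcd'=acd'=b^{n'}a$. Multiplying by powers of $a$ and $b$, we may replace $n$ and $n'$ by their maximum. Step 1 gives $a=b$.

A cancellative commutative semigroup embeds in an abelian group, its group of fractions. So $k[Q_\alpha]\subseteq k[\Gamma_\alpha]$ for an abelian group $\Gamma_\alpha$. An element of $k[\Gamma_\alpha]$ is supported in a finitely generated subgroup, hence lies in $k[\mathbb Z^r\times T]$ for some $r$ and some finite abelian group $T$. This is a Laurent polynomial ring over $k[T]$, and $k[T]$ is a product of fields by Maschke's theorem, because $\operatorname{char}k=0$. So $k[Q_\alpha]$ has no nonzero nilpotent element.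

\emph{Step 3. Putting the pieces together.} Suppose $0\ne h\in k[Q]$ and $h^n=0$. Write $h=\sum_\alpha h_\alpha$ with $h_\alpha\in k[Q_\alpha]$, and choose $\alpha$ minimal among the finitely many indices with $h_\alpha\ne0$. A product $h_{\beta_1}\cdots h_{\beta_n}$ of nonzero components lies in $k[Q_\gamma]$ with $\gamma=\beta_1\vee\dots\vee\beta_n$. We have $\gamma=\alpha$ only if all $\beta_i\preceq\alpha$, hence only if all $\beta_i=\alpha$ by minimality. So the $\alpha$-component of $h^n$ is $h_\alpha^n$. It is $0$, and Step 2 gives $h_\alpha=0$, a contradiction.
\end{proof}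

In this proof characteristic zero enters only through Maschke's theorem. If $\operatorname{char}k=q>0$ and $g\in T$ has order $q$, then $(g-1)^q=0$ and the argument breaks down. Goodness itself does not involve $k$, and from now on we study it.

We shall use the following facts.
\begin{itemize}
\item[(F1)] Induced subgraphs of good graphs are good (Lemma~\ref{lem:induced}).
\item[(F2)] If an edge $e$ lies in no $4$-cycle, then $G$ is good if and only if $G-e$ is. Indeed the exponent of $e$ is unchanged by all moves, so $u^2\sim uv$ forces $u$ and $v$ to have the same exponent at $e$; this common power can be removed or inserted without affecting any move.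
\item[(F3)] If $u^2\sim uv$, then $u$ and $v$ have the same row sums and column sums.
\item[(F4)] Goodness is unchanged when rows and columns are interchanged, and when isolated vertices are added or removed.
\end{itemize}

\section{Equal rows and full rows}\label{sec:reductions}

\subsection{Merging equal rows}

Two rows with the same neighborhood can be merged into one, because moves on the merged table lift.

\begin{lemma}\label{lem:merge}
Let $T\neq T'$ be rows with $N(T)=N(T')$. If $G-T'$ is good, then $G$ is good.
\end{lemma}

\begin{proof}
Let $\varphi$ be the map that adds the tokens of $T'$ to those of $T$. It is multiplicative, from monomials of $G$ to monomials of $G-T'$. We claim: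
\begin{equation}\label{eq:merge}
\text{if $u,v$ have the same row sums and $\varphi(u)\sim\varphi(v)$ in $G-T'$, then $u\sim v$ in $G$.}
\end{equation}
A move on $\varphi(u)$ lifts to a move on $u$: if it uses a token of $T$ at $i$, this token belongs in $u$ to $T$ or to $T'$, and either row may perform the exchange since $N(T)=N(T')$. So there is $u''\sim u$ with $\varphi(u'')=\varphi(v)$, and $u''$ has the same row sums as $v$. Then $u''$ and $v$ differ at most in the rows $T,T'$, and for each column the total over these two rows is the same. If $u''\ne v$, they therefore differ in row $T$, and since the sums of row $T$ agree, there are $i,i'$ with $u''_{Ti}>v_{Ti}$ and $u''_{Ti'}<v_{Ti'}$. The latter gives $u''_{T'i'}>v_{T'i'}\ge0$. So $T$ can exchange a token at $i$ for a token of $T'$ at $i'$, and this lowers $\sum_j|u''_{Tj}-v_{Tj}|$ by $2$. Iterating, $u''\sim v$, which proves \eqref{eq:merge}.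

Conversely, $u\sim v$ implies $\varphi(u)\sim\varphi(v)$, since under $\varphi$ each move becomes a move or the identity. Now let $u^2\sim uv\sim v^2$ in $G$. Then $\varphi(u)^2\sim\varphi(u)\varphi(v)\sim\varphi(v)^2$, so $\varphi(u)\sim\varphi(v)$ because $G-T'$ is good. By (F3) and \eqref{eq:merge}, $u\sim v$.
\end{proof}

\begin{remark}\label{rem:complete}
If $G=\mathcal K_{m,l}$, any two monomials $u,v$ with the same row and column sums are equivalent. Merge all rows into one, step by step: the final images agree because the column sums do, and \eqref{eq:merge}, applied once for each step, leads back to $u\sim v$. So $\mathcal I_4^\emptyset$ is the toric ideal, which is prime.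
\end{remark}

\subsection{A full row}

The next lemma is the general form of the helper in Example~\ref{ex:helper}. A row $U$ adjacent to all columns can help everywhere its token can get to. There, equality of row and column sums is all that is needed for equivalence. In the rest of the table $U$ plays no role.

\begin{lemma}\label{lem:full}
Let $U$ be a row adjacent to all columns. If $G-U$ is good, then $G$ is good.
\end{lemma}

\begin{proof}
Let $u^2\sim uv\sim v^2$. If $U$ carries no token in $u$, it carries none in $v$ by (F3), and $u\sim v$ because $G-U$ is good (Lemma~\ref{lem:induced}). So let $U$ carry at least one token.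

\emph{Where $U$ can walk.} Suppose $U$ has a token at $j$, and a row $T\ne U$ with $i,j\in N(T)$ has a token at $i\neq j$. Then these can be exchanged, and the token of $U$ goes from $j$ to $i$. Accordingly, let $\Gamma_u$ be the digraph on the columns with an arc $j\to i$ ($i\ne j$) whenever some row $T\ne U$ has $i,j\in N(T)$ and $u_{Ti}\ge1$. Let $S=S(u)$ be the set of columns reachable in $\Gamma_u$ from the columns at which $U$ has tokens, these included.

\emph{Two blocks.} Let $\mathcal R_1$ be the set of rows $T$ with $N(T)\cap S\ne\emptyset$, so $U\in\mathcal R_1$, and let $\mathcal R_2$ be the set of remaining rows. In $u$ every token of a row $T\in\mathcal R_1$ is at a column of $S$. For $T=U$ this is the definition of $S$. For $T\neq U$, choose $j\in N(T)\cap S$; a token of $T$ at $i\neq j$ gives an arc $j\to i$, so $i\in S$. Tokens of rows in $\mathcal R_2$ are outside $S$. So $u$ is supported in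
\[
E'=(\mathcal R_1\times S)\cup(\mathcal R_2\times S^c).
\]
A monomial supported in $E'$ stays supported in $E'$ under moves. An exchange between $T\in\mathcal R_1$ and $T'\in\mathcal R_2$ would require the column in $S$ of the token of $T$ to lie in $N(T')$, which is impossible; and exchanges within $\mathcal R_1$ or within $\mathcal R_2$ preserve $E'$. Since $u^2\sim uv$, the monomial $v$ is supported in $E'$ too. So $u=u_1u_2$ and $v=v_1v_2$ according to the two blocks, and each move in the paths $u^2\sim uv\sim v^2$ acts within one block. In the second block this gives $u_2^2\sim u_2v_2\sim v_2^2$ in $G-U$, hence $u_2\sim v_2$ by hypothesis. In the first block it gives $u_1^2\sim u_1v_1$, so $u_1,v_1$ have the same row and column sums by (F3). It remains to show $u_1\sim v_1$.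

\emph{$S$ is constant on classes.} Let $u'\sim u$. Then $u'$ is supported in $E'$, so in $u'$ the tokens of $U$ are in $S(u)$. An arc $j\to i$ of $\Gamma_{u'}$ with $j\in S(u)$ comes from a row $T$ with $j\in N(T)$, so $T\in\mathcal R_1$ and its token at $i$ lies in $S(u)$. Hence $S(u')\subseteq S(u)$, and equality holds by symmetry.

The arcs of $\Gamma_u$ starting in $S$ come from tokens of rows in $\mathcal R_1$, so $S(u_1)=S(u)$. From now on we write $u,v$ for $u_1,v_1$. Every token of $u$ and of $v$ is at a column of $S$, every column of $S$ is reachable in $\Gamma_u$ from a column carrying a token of $U$, and both statements persist when $u$ is replaced by any $u'\sim u$.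

\emph{Getting closer to $v$.} We show: \emph{if $u\neq v$, some $u'\sim u$ has $\sum|u'_{Ti}-v_{Ti}|<\sum|u_{Ti}-v_{Ti}|$}, the sums being over all cells. By induction this gives $u\sim v$.

In each row $T$ match surplus columns ($u_{Ti}>v_{Ti}$) with deficit columns ($u_{Ti}<v_{Ti}$), each column being used $|u_{Ti}-v_{Ti}|$ times. This is possible since the row sums agree. For each matched pair draw an arc, surplus $\to$ deficit, labeled $T$. Since column sums agree, each column has equal in- and outdegree. So there is a directed cycle
\[
i_1\to i_2\to\cdots\to i_\rho\to i_1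
\]
with distinct columns and $\rho\ge2$. Let $L_t$ be the label of the arc out of $i_t$; indices $t$ are cyclic. Then $i_t,i_{t+1}\in N(L_t)$, the cells $(L_t,i_t)$ are distinct surplus cells, and the cells $(L_t,i_{t+1})$ are distinct deficit cells. Each $(L_t,i_t)$ carries a token of $u$, so $i_t\in S$. We want $L_t$ to move a token from $i_t$ to $i_{t+1}$, for all $t$ or at least for some of them.

\emph{Case 1: some label is $U$.} Rotate so that $L_\rho=U$. Let $\beta$ be the largest index with $1\le\beta<\rho$ and $L_\beta=U$, or $\beta=0$ if there is none. Then $\beta\neq\rho-1$: if $\beta=0$ because $\rho\ge2$, and if $\beta\ge1$ because otherwise $i_\rho$ would be both a deficit and a surplus column of $U$. Starting with its token at $i_\rho$, let $U$ exchange with $L_{\rho-1}$ (token at $i_{\rho-1}$), then with $L_{\rho-2}$ (token at $i_{\rho-2}$), and so on down to $L_{\beta+1}$ (token at $i_{\beta+1}$). These rows differ from $U$ by the choice of $\beta$. The exchanges are allowed because $i_t,i_{t+1}\in N(L_t)$ and $U$ is full, and the tokens needed are present because they sit in distinct cells. As a result each $L_t$ with $\beta<t<\rho$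 has moved a token from $i_t$ to $i_{t+1}$, and $U$ has moved a token from its surplus column $i_\rho$ to $i_{\beta+1}$, which is a deficit column of $U$ by the arc $i_\beta\to i_{\beta+1}$ (or $i_\rho\to i_1$ if $\beta=0$). The distance to $v$ has dropped by $2(\rho-\beta)$.

\emph{Case 2: no label is $U$.} Let $V=\{i_1,\dots,i_\rho\}\subseteq S$. Choose a shortest path $j_0\to j_1\to\dots\to j_\sigma$ in $\Gamma_u$, $\sigma\ge0$, from a column carrying a token of $U$ to $V$. Then the $j_\tau$ are distinct, $j_\sigma\in V$, and $j_0,\dots,j_{\sigma-1}\notin V$. There are rows $P_\tau\ne U$, $1\le\tau\le\sigma$, with a token at $j_\tau$ and $j_{\tau-1},j_\tau\in N(P_\tau)$. Rotate the cycle so that $j_\sigma=i_1$. The token of $U$ now makes a trip in three stages.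

\emph{Out.} $U$ exchanges its token at $j_0$ for the token of $P_1$ at $j_1$, then that for the token of $P_2$ at $j_2$, and so on. At the end $U$ has a token at $j_\sigma=i_1$, and each $P_\tau$ has a token at $j_{\tau-1}$ in place of one at $j_\tau$. The only column of $V$ at which a row other than $U$ may have lost a token is $i_1$, so the tokens at $(L_t,i_t)$ with $t\ge2$ are untouched.

\emph{Around.} $U$ exchanges its token at $i_1$ for the token of $L_\rho$ at $i_\rho$, then that for the token of $L_{\rho-1}$ at $i_{\rho-1}$, and so on, ending with the token of $L_2$ at $i_2$. Now $U$ has a token at $i_2$, and $L_2,\dots,L_\rho$ have each moved a token from $i_t$ to $i_{t+1}$.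

\emph{Home.} The last arc of the cycle, $i_1\to i_2$ with label $L_1$, needs care, because the token of $L_1$ at $i_1$ may have been used on the way out.
\begin{itemize}
\item If $\sigma=0$ or $P_\sigma\ne L_1$, then $L_1$ still has its token at $i_1$. Let $U$ exchange its token at $i_2$ for it. Now $U$ is at $i_1=j_\sigma$ and walks back by exchanging with $P_\sigma,\dots,P_1$, undoing the way out. The tokens needed, at the distinct cells $(P_\tau,j_{\tau-1})$, are still there: since the end of the way out, rows other than $U$ have lost tokens only at columns of $V$, and $j_{\tau-1}\notin V$.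
\item If $\sigma\ge1$ and $P_\sigma=L_1$, then $L_1$ has a token at $j_{\sigma-1}$ in place of one at $i_1$, and $i_2,j_{\sigma-1}\in N(L_1)$ are distinct because $j_{\sigma-1}\notin V$. Let $U$ exchange its token at $i_2$ for the token of $L_1$ at $j_{\sigma-1}$. Now $U$ is at $j_{\sigma-1}$ and walks back by exchanging with $P_{\sigma-1},\dots,P_1$; the tokens needed are present as before, since the cells $(P_\tau,j_{\tau-1})$ are distinct.
\end{itemize}
In both cases the net effect is that every $L_t$ has moved a token from $i_t$ to $i_{t+1}$ and nothing else has changed. The distance has dropped by $2\rho$.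
\end{proof}

The walk in Example~\ref{ex:helper} is Case 2 with $\sigma=0$. Fullness of $U$ is used in every exchange: $U$ must be able to hold a token at each column on its way.

\section{Moves with a height function}\label{sec:heights}

After the two reductions there will be no full row left, and walking is no longer possible in general. What helps instead is a sign pattern. Let $F$ be a set of $4$-cycles of $G$. For each $f\in F$ choose one of the two directions of its move and call it \emph{raising} $f$. It changes the exponents by $+1$ on two opposite edges of $f$ and by $-1$ on the other two; the reverse move is \emph{lowering} $f$. Let $\sim_F$ be equivalence under moves from $F$.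

The favorable situation is that every edge is increased by raising at most one $f$ and decreased by raising at most one $f$. Count the number $h(f)$ of times $f$ has been raised, lowerings counting negatively. Then the condition that all exponents be nonnegative bounds only differences $h(f)-h(g)$ and single values $h(f)$.

\begin{example}\label{ex:heights}
Take the rows $a,b,c,d$ of Example~\ref{ex:helper} and let raising be
\[
f_1:\ a_1b_2\to a_2b_1,\qquad f_2:\ a_2c_3\to a_3c_2,\qquad f_3:\ a_3d_1\to a_1d_3 .
\]
Each edge is increased by at most one $f_i$ and decreased by at most one. Start from $v=b_2c_3d_1$, where $a$ has no token. The exponents of $a_1,a_2,a_3$ require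
\[
h(f_3)-h(f_1)\ge0,\qquad h(f_1)-h(f_2)\ge0,\qquad h(f_2)-h(f_3)\ge0,
\]
so $h(f_1)=h(f_2)=h(f_3)$. Raising all three once would lead to $u=b_1c_2d_3$, whose exponents are nonnegative. But a single move changes only one of the three numbers, so $f_1,f_2,f_3$ are stuck. Passing from $v$ to $v^2$ does not change this, because twice $0$ is $0$. If we start from $a_1v$, the first inequality becomes $1+h(f_3)-h(f_1)\ge0$, and one can raise $f_1$, then $f_2$, then $f_3$.
\end{example}

The next lemma says that cyclic chains of empty edges are the only obstacles. They are the same for $u$ and $u^2$, so doubling does not help.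

\begin{lemma}\label{lem:heights}
Suppose every edge $e$ gets $+1$ from raising at most one member $f_+(e)$ of $F$ and $-1$ from raising at most one member $f_-(e)$ of $F$. If $u^2\sim_Fuv$, then $u\sim_Fv$.
\end{lemma}

\begin{proof}
We use the same letter for a monomial and its exponent vector. For $h\in\mathbb Z^F$ put
\[
(u+\partial h)_e=u_e+h(f_+(e))-h(f_-(e)),
\]
where a term is omitted if $f_+(e)$ or $f_-(e)$ does not exist, and let $P(u)=\{h\in\mathbb Z^F:u+\partial h\ge0\}$. If $A$ and $A+\mathbf 1_f$ both lie in $P(u)$, then $u+\partial(A+\mathbf 1_f)$ arises from $u+\partial A$ by raising $f$, because the edges decreased by $f$ have exponent at least $1$ in $u+\partial A$.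

The path from $u^2$ to $uv$ gives a sequence $0=h^0,h^1,\dots,h^d=h$ in $P(2u)$ in which consecutive terms differ by $\pm1$ in one coordinate. From $uv=2u+\partial h$ (the left-hand side standing for its exponent vector) we get $v=u+\partial h$. So $0$ and $h$ lie in $P(u)$, and the task is to connect them within $P(u)$ by single steps.

\emph{Frozen elements.} Call $f\in F$ \emph{frozen} if it belongs to a cycle of distinct elements $f_0,\dots,f_{n-1}\in F$, $n\ge2$, with edges $e_t$ such that
\[
f_t=f_-(e_t),\qquad f_{t+1}=f_+(e_t),\qquad u_{e_t}=0\qquad(t\bmod n).
\]
For $h'\in P(2u)$ the edge $e_t$ gives $h'(f_t)\le h'(f_{t+1})$, so $h'$ is constant on the cycle. Every $h^s$ lies in $P(2u)$. Passing from $h^s$ to $h^{s+1}$ changes only one coordinate and $n\ge2$, so no coordinate on the cycle ever changes. Hence $h=0$ on all frozen elements. Apart from providing $h$, the path from $u^2$ to $uv$ is used only here.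

\emph{Maxima.} The set $P(u)$ is defined by inequalities of the forms $h'(f)-h'(g)\le c$, $h'(f)\le c$, $-h'(g)\le c$. Each of them is preserved by coordinatewise maxima; for the first, if $h'(f)\le c+h'(g)$ and $h''(f)\le c+h''(g)$, then both $h'(f)$ and $h''(f)$ are at most $c+\max(h'(g),h''(g))$. So $B:=h\vee0\in P(u)$, and $B=h=0$ on frozen elements. We climb to $B$ from $0$ and from $h$, using:

\emph{Claim. If $A\le B$ are in $P(u)$, $A\neq B$, and $A=B$ on frozen elements, then $A+\mathbf 1_f\in P(u)$ for some $f$ with $A(f)<B(f)$.}

Since $A+\mathbf 1_f\le B$ again, and $f$ is not frozen, we can iterate until $B$ is reached. Starting from $A=0$ and from $A=h$ this gives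
\[
u\sim_Fu+\partial(h\vee0)\sim_Fu+\partial h=v .
\]

\emph{Proof of the claim.} Let $\mathcal S=\{f:A(f)<B(f)\}$ and $w=u+\partial A$, and suppose that $A+\mathbf 1_f\notin P(u)$ for all $f\in\mathcal S$. Then for each $f\in\mathcal S$ there is an edge $e$ with $f_-(e)=f$ and $w_e=0$. If $f_+(e)$ did not exist, then
\[
(u+\partial B)_e=u_e-B(f)<u_e-A(f)=w_e=0,
\]
contradicting $B\in P(u)$. So let $g=f_+(e)$. If $g\notin\mathcal S$, then $A(g)=B(g)$ and
\[
(u+\partial B)_e=u_e+B(g)-B(f)<u_e+A(g)-A(f)=w_e=0,
\]
again a contradiction. So $g\in\mathcal S$, and $g\ne f$ because $f$ decreases $e$ and $g$ increases it. Choosing one such $e$ for each $f$, we get a map $f\mapsto g$ from the finite set $\mathcal S\ne\emptyset$ to itself without fixed points. It has a cycle of $n\ge2$ distinct elements $f_t\in\mathcal S$, with edges $e_t$ such that $f_t=f_-(e_t)$, $f_{t+1}=f_+(e_t)$ and $w_{e_t}=0$. Summing over $t$, the terms $A(f_{t+1})-A(f_t)$ telescope and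
\[
0=\sum_tw_{e_t}=\sum_tu_{e_t}.
\]
So all $u_{e_t}=0$ and the $f_t$ are frozen, while $A(f_t)<B(f_t)$. This contradicts $A=B$ on frozen elements.
\end{proof}

The hypothesis implies that every edge lies in at most two members of $F$. In $G_0$ the edge $(a,1)$ lies in three $4$-cycles, with the rows $p$, $c$ and $r$, so the lemma does not apply to the set of all its $4$-cycles, in agreement with Theorem~\ref{thm:A}.

\section{Tables with four columns}\label{sec:four}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
By Proposition~\ref{prop:criterion} we have to show that $G$ is good if one side of $G$ has at most four vertices. By (F4) we may let this side be the columns and add isolated columns, so that there are exactly four, $1,2,3,4$.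

\emph{Reduction to ten rows.} A row with at most one neighbor lies in no $4$-cycle, so it may be deleted by (F2) and (F4). By Lemma~\ref{lem:merge} we may assume that distinct rows have distinct neighborhoods. By Lemma~\ref{lem:full} we may delete a row with neighborhood $\{1,2,3,4\}$. What is left is isomorphic to an induced subgraph of the graph $H$ with columns $1,2,3,4$ and rows
\[
A_p,\quad N(A_p)=[4]\setminus\{p\}\quad(1\le p\le4),\qquad r_{ij},\quad N(r_{ij})=\{i,j\}\quad(1\le i<j\le4).
\]
By (F1) it suffices to show that $H$ is good. Think of a tetrahedron with vertices $1,2,3,4$. The rows $A_p$ are its faces and the rows $r_{ij}=r_{ji}$ are its edges.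

\emph{Choosing the family $F$.} Let $u^2\sim uv$ in $H$. We shall show $u\sim v$. Let $n_{ij}$ be the row sum of $r_{ij}$ in $u$, which is also its row sum in $v$ by (F3). Delete all $r_{ij}$ with $n_{ij}=0$; they carry no token in $u$, in $v$, or anywhere along the path. For a pair $\{i,j\}$ let $\{p,q\}=[4]\setminus\{i,j\}$, so $A_p$ and $A_q$ are the two faces containing $\{i,j\}$ and $N(A_p)\cap N(A_q)=\{i,j\}$. Two distinct rows $r_{ij}$ share at most one column. So the remaining $4$-cycles are, for each pair $\{i,j\}$: the rows $A_p,A_q$ on the columns $i,j$; and, if $n_{ij}>0$, the row $r_{ij}$ with $A_p$ or with $A_q$ on the columns $i,j$.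

If $n_{ij}>0$, the exchange between $A_p$ (token at $i$) and $A_q$ (token at $j$) is a composition of two exchanges with $r_{ij}$:
\begin{itemize}
\item If $r_{ij}$ has a token at $i$, exchange it for the token of $A_q$ at $j$; then exchange the token of $r_{ij}$ at $j$ for the token of $A_p$ at $i$.
\item If $r_{ij}$ has a token at $j$, exchange it for the token of $A_p$ at $i$; then exchange the token of $r_{ij}$ at $i$ for the token of $A_q$ at $j$.
\end{itemize}
In both cases $r_{ij}$ ends as it began. So we may dispense with the $4$-cycle on $A_p,A_q$ when $n_{ij}>0$. This is what makes Lemma~\ref{lem:heights} applicable: with that $4$-cycle included, the edge $(A_p,i)$ would lie in at least three members of $F$. Let $F$ consist of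
\begin{align*}
F_{ij}&=(A_p,A_q\mid i,j) &&\text{if }n_{ij}=0,\\
F_{ij}^p&=(A_p,r_{ij}\mid i,j)\ \text{ and }\ F_{ij}^q=(A_q,r_{ij}\mid i,j) &&\text{if }n_{ij}>0 .
\end{align*}
On monomials in which all remaining rows $r_{ij}$ have positive row sums, $\sim$ and $\sim_F$ coincide. In particular $u^2\sim_Fuv$.

\emph{Choosing the raising directions.} We need a cyclic orientation of each face such that the two faces at each edge of the tetrahedron orient this edge oppositely. This is a coherent orientation of the boundary of the tetrahedron (Figure~\ref{fig:tetra}):
\begin{align*}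
A_4&:\ 1\to2\to3\to1, & A_3&:\ 2\to1\to4\to2,\\
A_2&:\ 1\to3\to4\to1, & A_1&:\ 3\to2\to4\to3 .
\end{align*}
The six pairs are oriented as follows.
\[
\begin{array}{c|l@{\qquad}c|l}
12&1\to2\text{ in }A_4,\ 2\to1\text{ in }A_3&14&1\to4\text{ in }A_3,\ 4\to1\text{ in }A_2\\
23&2\to3\text{ in }A_4,\ 3\to2\text{ in }A_1&24&4\to2\text{ in }A_3,\ 2\to4\text{ in }A_1\\
13&3\to1\text{ in }A_4,\ 1\to3\text{ in }A_2&34&3\to4\text{ in }A_2,\ 4\to3\text{ in }A_1
\end{array}
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (0,0)--(3,4.8)--(6,0)--cycle;
\draw (0,0)--(3,1.7);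
\draw (3,4.8)--(3,1.7);
\draw (6,0)--(3,1.7);
\node[left] at (0,0) {$1$};
\node[above] at (3,4.8) {$2$};
\node[right] at (6,0) {$3$};
\node[above right] at (3,1.7) {$4$};
\draw[->] (2.38,2.17) arc (0:300:0.38);
\node at (2,2.17) {\small $A_3$};
\draw[->] (4.48,2.17) arc (0:300:0.38);
\node at (4.1,2.17) {\small $A_1$};
\draw[->] (3.38,0.6) arc (0:300:0.38);
\node at (3,0.6) {\small $A_2$};
\node at (6.4,3.6) {\small $A_4$ (outer face)};
\end{tikzpicture}
\caption{The boundary of a tetrahedron with vertices $1,2,3,4$, drawn in the plane. The face $A_p$ is opposite to the vertex $p$, and $A_4$ is the outer face. The three inner faces are traversed counterclockwise, and the outer face in the order $1\to2\to3\to1$. Every edge is then traversed once in each direction.}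
\label{fig:tetra}
\end{figure}

Define raising of a member of $F$ belonging to the pair $\{i,j\}$ as the exchange in which the token of each face row $A_p$ involved moves along the orientation of $\{i,j\}$ in $A_p$. In $F_{ij}$ two face rows are involved and their tokens move in opposite directions between $i$ and $j$; this is consistent because the two orientations are opposite. In $F_{ij}^p$ only one face row is involved, and the token of $r_{ij}$ moves the other way.

\emph{The hypothesis of Lemma~\ref{lem:heights}.}
\begin{itemize}
\item Consider an edge $(A_p,i)$ with $N(A_p)=\{i,j,j'\}$. It lies in exactly two members of $F$: one for the pair $\{i,j\}$, namely $F_{ij}$ or $F_{ij}^p$, and one for the pair $\{i,j'\}$. In the cyclic orientation of $A_p$ one of the two pairs is oriented into $i$ and the other out of $i$. So raising one member gives $+1$ and raising the other gives $-1$.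
\item Consider an edge $(r_{ij},i)$ with $n_{ij}>0$. It lies in exactly $F_{ij}^p$ and $F_{ij}^q$. Raising them moves the tokens of $A_p$ and $A_q$ in opposite directions between $i$ and $j$, hence also the token of $r_{ij}$ in opposite directions. So one gives $+1$ and the other $-1$. The same holds for $(r_{ij},j)$.
\end{itemize}
Lemma~\ref{lem:heights} gives $u\sim_Fv$, hence $u\sim v$. So $H$ is good. By the reduction $G$ is good, and $I_4(G)$ is radical by Proposition~\ref{prop:criterion}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{SZ} \emph{Structural Zeros Under The Independence Model}, \url{https://www.tobias-windisch.de/talks/2014_structural_zeros.pdf}.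
\end{thebibliography}

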